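# Critical exponents of words generated by erasing morphisms are algebraic

## 1. Words, powers, morphisms and growth

**Definition 1 (words).** Let $\Sigma$ be a finite alphabet and $\Sigma^*$ the set of finite words over it, $\varepsilon$ the empty word, $|u|$ the length of $u$. Positions start at $0$, and $\mathbf v[i,j)$ is the word $\mathbf v_i\mathbf v_{i+1}\cdots \mathbf v_{j-1}$. A factor of a word is a block of consecutive letters. The Parikh vector $\Psi(u)$ of a finite word lists how often each letter occurs in $u$; for $u=abaa$ over $\{a,b\}$ it is $(3,1)$.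

**Definition 2 (powers and the critical exponent).** For real $r>1$, a finite nonempty word $u$ is an $r$-power if $u=x^{\lfloor r\rfloor}x'$ with $x$ nonempty, $x'$ a prefix of $x$, and $|u|=r|x|$. The critical exponent $E(\mathbf w)$ of a right-infinite word $\mathbf w$ is the supremum of all $r$ such that $\mathbf w$ contains an $r$-power as a factor; $E(\mathbf w)=+\infty$ is allowed.

*Example.* The word $alfalfa=(alf)^2a$ is a $\frac73$-power. The word $ababab\cdots$ has critical exponent $+\infty$. The Thue–Morse word $\mathbf t=01101001\cdots$, generated by $0\mapsto 01$, $1\mapsto 10$, contains the square $11$, and by Thue's theorem it contains no $r$-power with $r>2$; so $E(\mathbf t)=2$.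

**Definition 3 (pairs).** A pair in an infinite word $\mathbf v$ is a triple $(i,i',\ell)$ with $0\le i<i'$, $\ell\ge 1$ and $\mathbf v[i,i+\ell)=\mathbf v[i',i'+\ell)$. Its period (or shift) is $q=i'-i$, and its exponent is $1+\ell/q$.

*Example.* In $alfalfa\cdots$ the triple $(0,3,4)$ is a pair, because $alfa$ occurs at $0$ and at $3$; its exponent is $1+\frac43=\frac73$.

A pair is the same thing as an occurrence of a factor of length $q+\ell$ with period $q$, that is, of an $r$-power with $r=1+\ell/q$. Hence
$$E(\mathbf v)-1=\sup\{\ell/q : (i,i',\ell)\text{ a pair in }\mathbf v\}.$$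

**Definition 4 (asymptotic critical exponent).** $E^*(\mathbf w)=\lim_{Q\to\infty}\sup\{1+\ell/q\}$, the supremum being over pairs of $\mathbf w$ with period $q\ge Q$.

Some letter occurs infinitely often, so there are pairs of arbitrarily large period; the suprema decrease in $Q$. So the limit exists and $1\le E^*(\mathbf w)\le E(\mathbf w)$. A word in which the two differ appears in Section 4.

**Definition 5 (morphisms).** A morphism $f:\Sigma^*\to\Sigma^*$ satisfies $f(uv)=f(u)f(v)$. It is erasing if $f(b)=\varepsilon$ for at least one letter $b$. A word $\mathbf w$ is generated by iterating $f$ if $\mathbf w=f^\omega(a)=\lim f^n(a)$, where $f(a)=au$ and $|f^n(a)|\to\infty$.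

Here $f^n(a)$ is a prefix of $f^{n+1}(a)=f^n(a)f^n(u)$, so the limit exists, and $f(\mathbf w)=\mathbf w$.

*Example.* Let $f(a)=acbc$, $f(b)=acac$, $f(c)=\varepsilon$. Then $f^2(a)=f(acbc)=acbc\,acac$, and $f^\omega(a)=acbcacacacbcacbc\cdots$. *Non-example:* for $a\mapsto ab$, $b\mapsto\varepsilon$ we get $f^n(a)=ab$ for all $n\ge 1$, so no infinite word is generated.

Throughout, $\mathbf w=f^\omega(a)$, and letters of $\Sigma$ that do not occur in $\mathbf w$ are discarded. Since $f(\mathbf w)=\mathbf w$, $f$ acts on the remaining letters.

**Definition 6 (bounded and growing letters).** A letter $b$ is bounded if the sequence $|f^n(b)|$ is bounded, and growing otherwise. $B$ and $G$ are the sets of bounded and growing letters. For $b\in G$, $f_G(b)$ is $f(b)$ with all letters of $B$ deleted, and $M_{f,G}$ is the incidence matrix of $f_G:G^*\to G^*$: its entry in row $b'$, column $b$ is the number of $b'$ in $f_G(b)$.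

*Example.* In the example above $G=\{a,b\}$, $B=\{c\}$, $f_G(a)=ab$, $f_G(b)=aa$, and $M_{f,G}=\begin{pmatrix}1&2\\1&0\end{pmatrix}$ with eigenvalues $2,-1$. An erased letter is bounded, but bounded letters need not be erased: if $f(c)=d$ and $f(d)=c$, both are bounded.

Three immediate facts. First, $a\in G$. Second, $f(b)\in B^*$ for $b\in B$, since a growing letter in $f(b)$ would make $|f^n(b)|$ unbounded. Third, $f(b)$ contains a growing letter if $b\in G$, since otherwise $b$ would be bounded. So $f_G$ is non-erasing, and $f_G^n(b)$ is $f^n(b)$ with the letters of $B$ deleted.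

**Definition 7 (components).** For a nonnegative square matrix $M$ draw an edge $j\to i$ whenever $M_{ij}>0$. Ordering the indices by strongly connected components makes $M$ block triangular; the diagonal blocks are the irreducible diagonal blocks of $M$ (a block may be the $1\times1$ zero matrix). For $M_{f,G}$ the components are called strongly connected components of growing letters.

*Example.* For the matrix above, $a\to a$, $a\to b$, $b\to a$: one component $\{a,b\}$, of size $2$.

## 2. Algebraicity and degree of $E(\mathbf w)$

If $f$ is non-erasing and $E(f^\omega(a))$ is finite, then it is known that this number is algebraic, of degree at most $|\Sigma|$. The following question appears in "Critical Exponents and Stabilizers of Infinite Words": **must a finite critical exponent still be algebraic if $f$ may erase letters?**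

The answer is yes, and the degree is controlled by the growing letters.

**Theorem.** Let $f$ be any morphism, erasing or not, $\mathbf w=f^\omega(a)$, and $E(\mathbf w)<\infty$.

1. Either $E^*(\mathbf w)=1$, or $E^*(\mathbf w)\in\mathbb Q(\lambda)$, where $\lambda$ is the spectral radius of an irreducible diagonal block of $M_{f,G}$.
2. Either $E(\mathbf w)=E^*(\mathbf w)$, or $E(\mathbf w)$ is attained and rational.

Consequently $E(\mathbf w)$ is algebraic, of degree at most the maximal size of a strongly connected component of $G$, so at most $|G|$. If $f$ is erasing, then $\deg E(\mathbf w)\le|\Sigma|-1$, where $\Sigma$ is the original alphabet.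

**How the consequence follows.** The number $\lambda$ is a root of the characteristic polynomial of its block, which has integer coefficients. So every element of $\mathbb Q(\lambda)$ has degree at most the size of the block, hence at most $|G|$. In all other cases of parts 1 and 2 the value $E(\mathbf w)$ is rational. If $f$ is erasing, some letter of the original alphabet is erased, hence not growing, so $|G|\le|\Sigma|-1$.

**Proof of part 2.** The purpose is to dispose of short periods. Suppose $E>E^*$ and choose $E'\in(E^*,E)$. By definition of $E^*$ there is $q_0$ such that all pairs with $q>q_0$ have exponent at most $E'$. So $E$ is the supremum of the exponents of pairs with $q\le q_0$. For these, $\ell\le(E-1)q\le(E-1)q_0$. So only finitely many values $1+\ell/q$ occur, all rational, and $E$ is one of them. $\square$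

All that remains is part 1, which is the substance of these notes. **From now on $E(\mathbf w)<\infty$.**

## 3. The period-doubling word, with and without an erased letter

Let $\mathbf p=abaaabab\cdots$ be generated by $g(a)=ab$, $g(b)=aa$. From $g(\mathbf p)=\mathbf p$ we read off: $\mathbf p_{2n}=a$ for all $n$, and $\mathbf p_{2n+1}$ is the letter different from $\mathbf p_n$. In particular $bb$ is not a factor.

For a fixed shift $q$, consider the set of $j$ with $\mathbf p_j=\mathbf p_{j+q}$. Pairs of shift $q$ are intervals in this set, and to compute $E$ only its maximal intervals (runs) matter. We claim that every run of length $\ell\ge1$ and shift $q$ satisfies $(\ell+1)/q\le 3$.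

*Odd $q$.* Let $[i,i+\ell)$ be an interval of matches. If $j$ in it is odd, then $j+q$ is even, so $\mathbf p_j=\mathbf p_{j+q}=a$. If $j$ is even, then $\mathbf p_j=a$, so $\mathbf p_{j+q}=a$ at the odd position $j+q$. Now $\mathbf p_{2n+1}=\mathbf p_{2n+3}=a$ would mean $\mathbf p_n\mathbf p_{n+1}=bb$, which is impossible. So the interval contains at most one odd $j$ and at most one even $j$. Hence $\ell\le2$ and $(\ell+1)/q\le3$.

*Even $q=2q'$.* Even positions always match, and $2n+1$ matches at shift $2q'$ if and only if $n$ matches at shift $q'$. So a run $[I,I+\tau)$ of shift $q'$ becomes the run $[2I,\,2I+2\tau+1)$ of shift $2q'$, and the other runs are single even positions ($\tau=0$). So $\ell+1=2(\tau+1)$ and $(\ell+1)/q=(\tau+1)/q'$. This is at most $1$ if $\tau=0$, and at most $3$ by induction on the power of $2$ dividing $q$ if $\tau\ge1$.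

So $\ell/q\le 3-1/q<3$. On the other hand $\mathbf p[1,6)=baaab$ gives a run of shift $1$ and length $2$. Doubling repeatedly gives runs of shift $2^n$ and length $3\cdot2^n-1$, with $\ell/q=3-2^{-n}\to3$. So $E(\mathbf p)=E^*(\mathbf p)=4$, not attained.

Now insert an erased letter. Let $f(a)=acbc$, $f(b)=acac$, $f(c)=\varepsilon$, and let $\psi(x)=xc$. Then $f(\psi(x))=f(x)=\psi(g(x))$ for $x\in\{a,b\}$, so $\mathbf w=f^\omega(a)=\psi(\mathbf p)$. Letters $c$ occupy exactly the odd positions, so every pair has even period $2q$. At shift $2q$ all odd positions match, and $2n$ matches if and only if $\mathbf p_n=\mathbf p_{n+q}$. So a run $[I,I+\tau)$ of $\mathbf p$ of shift $q$ gives a run of length $2\tau+1$ (or $2\tau$, if $I=0$), and the remaining runs consist of a single $c$. The ratio lies between $\tau/q$ and $(2\tau+1)/(2q)<(\tau+1)/q\le3$, and for a single $c$ it is $\frac1{2q}\le\frac12$. So again $E(\mathbf w)=E^*(\mathbf w)=4$.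

What made this work: long pairs of shift $2q'$ come from pairs of shift $q'$ by applying the morphism and extending by a controlled number of letters. The whole proof is about making this true in general.

## 4. What deletion destroys, and where cuts collide

The first thing to try is to delete the erased letters, obtain a word generated by a non-erasing morphism, and quote the known result. This computes the wrong number. Let $f(0)=0c1c$, $f(1)=1c0c$, $f(c)=\varepsilon$. As in Section 3, $f^\omega(0)=\psi(\mathbf t)$ with $\psi(x)=xc$ and $\mathbf t$ the Thue–Morse word. A run of $\mathbf t$ has $\ell\le q$ by Thue's theorem, and it becomes a run of length at most $2\ell+1$ and shift $2q$. So the exponents are at most $2+\frac1{2q}$; the maximum $\frac52$ is attained by $c1c1c$, which comes from the factor $11$ at position $1$ of $\mathbf t$. So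
$$E(\psi(\mathbf t))=\tfrac52\ne2=E(\mathbf t).$$
(Also $E^*(\psi(\mathbf t))\le2$, so here $E>E^*$.) The erased letters contribute to lengths, and lengths are what $E$ measures.

Deleting all bounded letters, so as to be left with a morphism under which everything grows, is worse. Let $f(a)=aca$, $f(c)=d$, $f(d)=c$. Here $G=\{a\}$, and deletion leaves $aaa\cdots$, with critical exponent $+\infty$. But $\mathbf w=ag_0ag_1ag_2\cdots$ with $g_{2n}=c$ and $g_{2n+1}=f(g_n)$. So $(g_n)$ is $\mathbf p$ written with $c,d$ for $a,b$, and the computation of Section 3 (runs of length $2\tau+1$, shift $2q$) gives $E(\mathbf w)=4$. So bounded letters carry information as well as length.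

The second thing to try is to keep $\mathbf w$ as it is and imitate Section 3: apply $f$ to a pair, extend, and show that all long pairs arise so. To go backward one must recognize the positions $|f(\mathbf w[0,J))|$ where images of letters begin, and the letter at each of them. For erasing $f$ this fails at once: in $\mathbf w=acbc\cdots$ we have $|f(a)|=|f(ac)|=4$, so position $4$ is the beginning of both $f(\mathbf w_1)$ and $f(\mathbf w_2)$. The map $J\mapsto|f(\mathbf w[0,J))|$ is not injective, and the recognizability theorem we shall want to use is about non-erasing morphisms.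

The way out is to make each growing letter carry the bounded letters that follow it. A new alphabet consists of blocks (growing letter, then the run of bounded letters after it), together with the next growing letter. Nothing is deleted, lengths survive as weights, and the new morphism is non-erasing. For the alphabet to be finite, the runs of bounded letters must have bounded length, and this is the first place where $E(\mathbf w)<\infty$ is used.

## 5. Runs of bounded letters have bounded length

*Example of what must be excluded.* For $f(a)=aab$, $f(b)=b$, the word $f^n(a)=f^{n-1}(a)f^{n-1}(a)b$ ends with $b^n$. The runs of $b$ are unbounded, and they are themselves high powers, so $E=\infty$. The lemma says that this is the only way.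

**Lemma 1.** There is $R$ such that every factor of $\mathbf w$ lying in $B^*$ has length at most $R$.

**Step 1: make $f$ idempotent on bounded words.** For $b\in B$ the sequence $f^n(b)$ takes finitely many values and each term determines the next, so it is eventually periodic. Let $t_0\ge1$ be a common multiple of all the periods, at least as large as all the preperiods. Then $f^{2t_0}(b)=f^{t_0}(b)$ for all $b\in B$. Put $F=f^{t_0}$. Then $\mathbf w=F^\omega(a)$, the sets $B,G$ are unchanged, and $F^2(v)=F(v)$ for $v\in B^*$.

For $g\in G$ let $\mathrm{first}(g)$, $\mathrm{last}(g)$ be the first and last growing letters of $F(g)$; let $P(g)\in B^*$ be the part of $F(g)$ before its first growing letter and $Q(g)\in B^*$ the part after its last one. Let $\mu=\max_b|F(b)|$ over all letters.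

**Step 2: control what accumulates at the right end.** Write $g^{(j)}=\mathrm{last}^j(g)$, and let $q_n$ be the part of $F^n(g)$ after its last growing letter, which is $g^{(n)}$. Then $q_0=\varepsilon$, and applying $F$ to $\cdots g^{(n-1)}q_{n-1}$ gives $q_n=Q(g^{(n-1)})F(q_{n-1})$. Apply $F$ once more and use $F^2=F$ on $B^*$:
$$F(q_n)=F(Q(g^{(n-1)}))\,F(q_{n-1})=\cdots=F(Q(g^{(n-1)}))\cdots F(Q(g^{(0)})).$$
Suppose $g^{(p)}=g$ with $p\ge1$. Then $F(q_{np})=z^n$ with $z=F(Q(g^{(p-1)}))\cdots F(Q(g^{(0)}))$. This $z^n$ is a suffix of $F^{np+1}(g)$, which is a factor of $\mathbf w$ because $g$ occurs in $\mathbf w$. If $z\ne\varepsilon$, then $E(\mathbf w)\ge n$ for all $n\ge2$, a contradiction. So $z=\varepsilon$, that is, $F(Q(g))=\varepsilon$ for every $g$ on a cycle of $\mathrm{last}$. For arbitrary $g$, the letter $g^{(j)}$ is on a cycle once $j\ge|G|$. So at most $|G|$ factors of $F(q_n)$ are nonempty, each of length at most $\mu^2$: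
$$|F(q_n)|\le|G|\mu^2\qquad\text{for all }g\in G,\ n\ge0.$$

**Step 3: the same at the left end.** Let $p_n$ be the part of $F^n(g)$ before its first growing letter $\mathrm{first}^n(g)$. Then $p_n=F(p_{n-1})P(\mathrm{first}^{n-1}(g))$, so
$$F(p_n)=F(P(g))\,F(P(\mathrm{first}(g)))\cdots F(P(\mathrm{first}^{n-1}(g))).$$
If $\mathrm{first}^p(g)=g$ with $p\ge1$, then $F(p_{np})$ is an $n$-th power and a factor of $\mathbf w$ for every $n$. As before $F(P(g))=\varepsilon$ for $g$ on a cycle of $\mathrm{first}$, and $|F(p_n)|\le|G|\mu^2$.

**Step 4: gaps.** Let $g,g'$ be consecutive growing letters in some $F^n(a)$ with $v\in B^*$ between them. After applying $F^j$, the consecutive growing letters $\mathrm{last}^j(g)$, $\mathrm{first}^j(g')$ are separated by $v_j$, where $v_0=v$ and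
$$v_j=Q(\mathrm{last}^{j-1}(g))\,F(v_{j-1})\,P(\mathrm{first}^{j-1}(g')).$$
Applying $F$ and using $F^2=F$ on $B^*$,
$$F(v_j)=F(Q(\mathrm{last}^{j-1}(g)))\cdots F(Q(g))\;F(v)\;F(P(g'))\cdots F(P(\mathrm{first}^{j-1}(g'))).$$
Now two consecutive growing letters of $F^n(a)=F(F^{n-1}(a))$ either lie in the image $F(c)$ of one growing letter $c$, or come from two consecutive growing letters of $F^{n-1}(a)$. By induction on $n$ (there is no gap in $F^0(a)=a$), every gap of $F^n(a)$ is some $v_j$ whose starting gap $v=v_0$ lies inside one $F(c)$, $c\in G$. Then $|v|\le\mu$ and $|F(v)|\le\mu^2$, and Steps 2 and 3 give $|F(v_j)|\le(2|G|+1)\mu^2$ for all $j$. From the recursion, $|v_j|\le2\mu+|F(v_{j-1})|$ for $j\ge1$. So every gap has length at most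
$$R:=2\mu+(2|G|+1)\mu^2 .$$
The part of $F^n(a)$ after its last growing letter has length at most $\mu+|G|\mu^2\le R$ by Step 2, and $F^n(a)$ begins with $a\in G$. Every factor of $\mathbf w$ is a factor of some $F^n(a)$, and the lemma follows. $\square$

**A harmless replacement.** We want every image $f_G(b)$ to have length at least $2$. For $b\in G$, the word $f^n(b)$ is a factor of $\mathbf w$ with $|f_G^n(b)|$ growing letters, so by Lemma 1
$$|f^n(b)|\le(|f_G^n(b)|+1)(R+1).$$
The left side is unbounded and $|f_G^n(b)|$ is nondecreasing in $n$ ($f_G$ is non-erasing), so $|f_G^n(b)|\to\infty$. Replace $f$ by a power $f^t$ such that $|f_G(b)|\ge2$ for all $b\in G$. This changes neither $\mathbf w$ nor $B,G,R$. The incidence matrix of the new $f_G$ is $M_G:=M_{f,G}^{\,t}$, where $M_{f,G}$ keeps denoting the matrix of the original morphism.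

## 6. The block word $V$ and the non-erasing morphism $\varphi$

By Lemma 1, and since $\mathbf w$ begins with $a\in G$, we can write uniquely $\mathbf w=\beta_0\beta_1\beta_2\cdots$ with $\beta_k=b_kv_k$, $b_k\in G$, $v_k\in B^*$, $|v_k|\le R$.

**Definition 8 (block word).** Put $V_k=(\beta_k,b_{k+1})$ and $V=V_0V_1V_2\cdots$; let $C$ be the finite set of letters $V_k$ that occur. The weight of a letter is $\omega(\beta,c)=|\beta|\in[1,R+1]$, extended additively to words over $C$ and written $|u|_\omega$. Put $\mathrm{pr}(\beta,c)=$ first letter of $\beta$.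

*Running example.* For $\mathbf w=ac\,bc\,ac\,ac\,ac\,bc\cdots$ of Section 3, $C$ consists of $1=(ac,b)$, $2=(bc,a)$, $3=(ac,a)$, all of weight $2$, and $V=12331212\cdots$.

**Definition of $\varphi$.** For $b\in G$ let $\pi(b)$ be the longest prefix of $f(b)$ lying in $B^*$. For $\gamma=(\beta,c)\in C$ with $\beta=bv$, write $f(\beta)=\pi(b)\,y$. The word $y\,\pi(c)$ begins with a growing letter, so it factors uniquely into blocks $\eta_1\cdots\eta_s$ of the form $GB^*$; let $g_1,\dots,g_s$ be their first letters. Since $f(v),\pi(c)\in B^*$, the word $g_1\cdots g_s$ is $f_G(b)$. Put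
$$\varphi(\gamma)=(\eta_1,g_2)(\eta_2,g_3)\cdots(\eta_{s-1},g_s)(\eta_s,c_1),\qquad c_1=\text{first growing letter of }f(c).$$

*Why the next growing letter is recorded.* Take $f(a)=ab$, $f(b)=ca$, $f(c)=\varepsilon$. Here $\pi(b)=c$, so the block $a$ has image $a\cdot bc$ when the next growing letter is $b$, and $a\cdot b$ when it is $a$. The image of a block depends on what follows, through $\pi(c)$ and $c_1$ only.

**$\varphi(V)=V$.** Write $f(\beta_k)=\pi(b_k)y_k$. Since $b_0=a$ and $f(a)$ begins with $a$, $\pi(b_0)=\varepsilon$. So
$$\mathbf w=f(\mathbf w)=[y_0\pi(b_1)]\,[y_1\pi(b_2)]\,[y_2\pi(b_3)]\cdots .$$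
Each bracket is a product of blocks, so this is the block factorization of $\mathbf w$. The growing letter following the $k$-th bracket is the first letter of $y_{k+1}$, that is, the first growing letter of $f(b_{k+1})$. So $\varphi(V_0)\varphi(V_1)\cdots=V$. Consequently all letters of each $\varphi(\gamma)$ lie in $C$, $\varphi:C^*\to C^*$ is a morphism, and $|\varphi(\gamma)|=|f_G(b)|\ge2$ for every $\gamma$. Moreover $\varphi(V_0)$ begins with $V_0$, and $V=\varphi^\omega(V_0)$. Since every letter of $C$ occurs in $V$, the factors of the words $\varphi^n(\gamma)$ are exactly the factors of $V$. Finally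
$$\mathrm{pr}\circ\varphi=f_G\circ\mathrm{pr}.\tag{1}$$

*Running example.* $\varphi(1)=12$, $\varphi(2)=33$, $\varphi(3)=12$. For instance $f(bc)=acac$ and the next growing letter is $a$, so $\varphi(2)=(ac,a)(ac,a)=33$. Note $\varphi(1)=\varphi(3)$: $\varphi$ need not be injective on letters.

## 7. Pairs of $\mathbf w$ against pairs of $V$; maximal pairs

**(i) From $V$ to $\mathbf w$.** A pair $(j,j',\tau)$ in $V$ gives, by writing out the blocks, a pair in $\mathbf w$ of period $|V[j,j')|_\omega$ and length $|V[j,j+\tau)|_\omega$. So
$$\frac{|V[j,j+\tau)|_\omega}{|V[j,j')|_\omega}\le E(\mathbf w)-1,\qquad \frac{\tau}{j'-j}\le(R+1)(E(\mathbf w)-1).$$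
In particular $E(V)<\infty$: the length of a pair in $V$ is bounded in terms of its period.

**(ii) From $\mathbf w$ to $V$.** Let $(i,i',\ell)$ be a pair in $\mathbf w$ with period $q$ and $\ell\ge2R+3$. Let $g_0<\dots<g_\tau$ be the positions of growing letters in $[i,i+\ell)$. By Lemma 1, $g_0\le i+R$ and $g_\tau\ge i+\ell-1-R$, so $g_\tau-g_0\ge\ell-2R-1\ge2$ and $\tau\ge1$. The growing positions in $[i',i'+\ell)$ are the $g_k+q$. A letter of $V$ is determined by its block and the next growing letter. So if block $j$ begins at $g_0$ and block $j'$ at $g_0+q$, then $(j,j',\tau)$ is a pair in $V$ with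
$$|V[j,j')|_\omega=q,\qquad|V[j,j+\tau)|_\omega=g_\tau-g_0\ge\ell-2R-1 .$$

**Definition 9 (maximal pairs).** A pair $(i,i',\ell)$ in $V$ is maximal if $V_{i+\ell}\ne V_{i'+\ell}$, and $i=0$ or $V_{i-1}\ne V_{i'-1}$.

For fixed shift $q$, the maximal pairs are the maximal intervals of the set $\{j:V_j=V_{j+q}\}$, all finite by (i). So every pair extends, keeping its shift, to a unique maximal pair, its maximal extension; and two maximal pairs with the same shift whose intervals $[i,i+\ell)$ share a position are equal.

For $\mathcal P=(i,i',\ell)$ put $u(\mathcal P)=V[i,i+\ell)$, $d(\mathcal P)=V[i,i')$ and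
$$\rho(\mathcal P)=\frac{|u(\mathcal P)|_\omega}{|d(\mathcal P)|_\omega}\le E(\mathbf w)-1 .$$

**Maximal extension does not change $\Psi(d)$.** Extending to the right does not change $d$. If we extend to the left by $z=V[i-|z|,i)=V[i'-|z|,i')$, the new $\tilde d=V[i-|z|,i'-|z|)$ satisfies $\tilde dz=V[i-|z|,i')=zd$, so $\Psi(\tilde d)=\Psi(d)$.

*Running example.* $V=1\,2\,3\,3\,1\,2\,1\,2\,1\,2\,3\,3\cdots$, and $(2,3,1)$ is a maximal pair with $u=d=3$. Its $\varphi$-image is $(4,6,2)$, with maximal extension $(4,6,4)$: $V[4,8)=V[6,10)=1212$, while $V_8=1\ne3=V_{10}$ and $V_3=3\ne2=V_5$.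

## 8. Recognizability and the transfer of cuts

**Definition 10.** $C^{\mathbb Z}$ is the set of bi-infinite words over $C$; $S$ is the shift, $(Sy)_n=y_{n+1}$. A word $y$ is shift-periodic if $S^py=y$ for some $p\ge1$. For $x\in C^{\mathbb Z}$, $\varphi(x)$ is positioned so that $\varphi(x_0)$ starts at coordinate $0$. $X_\varphi\subset C^{\mathbb Z}$ is the set of bi-infinite words all of whose factors are factors of words $\varphi^n(c)$, $c\in C$, $n\ge0$.

**Theorem (recognizability).** Let $\varphi:C^*\to C^*$ be a non-erasing morphism. Each $y\in C^{\mathbb Z}$ that is not shift-periodic has at most one representation $y=S^k\varphi(x)$ with $x\in X_\varphi$ and $0\le k<|\varphi(x_0)|$.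

This is quoted, from Berthé, Steiner, Thuswaldner, Yassawi, *Recognizability for sequences of morphisms*, Ergodic Theory Dynam. Systems 39 (2019) 2896–2931; another proof is in Béal, Perrin, Restivo, *Recognizability of morphisms*, ibid. 43 (2023).

*Running example.* Although $\varphi(1)=\varphi(3)=12$, uniqueness can be seen by hand. By the meaning of the letters, in $V$ a $1$ is always followed by $2$, while $2$ and $3$ are never followed by $2$. So $x\in X_\varphi$ contains a $1$ or a $3$, and $y=S^k\varphi(x)$ contains a $1$. A $1$ occurs only as the first letter of an image, and this fixes $k\in\{0,1\}$. An image $33$ comes from $2$. An image $12$ comes from $1$ if the next image is $33$, and from $3$ otherwise. The restriction $x\in X_\varphi$ is essential.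

In our situation $X:=X_\varphi$ contains no shift-periodic word: such a word would give arbitrarily high powers in $V$, contrary to $E(V)<\infty$.

Let $m=\max_\gamma|\varphi(\gamma)|$ and $\Phi(J)=|\varphi(V[0,J))|$. The numbers $\Phi(J)$ are called cuts. Since $\varphi$ is non-erasing, $\Phi$ is strictly increasing, which is exactly what failed for $f$ in Section 4. The word $\varphi(V_J)$ occurs in $V$ at position $\Phi(J)$.

**Lemma 2.** There is $L\ge1$ such that if $p=\Phi(J)$, $p,p'\ge L$ and $V[p-L,p+L)=V[p'-L,p'+L)$, then $p'=\Phi(J')$ for some $J'$, and $V_J=V_{J'}$.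

*Proof.* This turns recognizability into a statement about finite windows, by compactness. If the lemma fails, then for every $L$ there is a counterexample $p=\Phi(J)$, $p'=\Phi(J')+k$, $0\le k<|\varphi(V_{J'})|$, with $k\ne0$ or $V_J\ne V_{J'}$. As $L\to\infty$, $p$ and $p'$ tend to infinity, and so do $J,J'$, because cuts are at most $m$ apart. Pass to a subsequence along which $k$, $V_J$, $V_{J'}$ are constant and $V$ recentered at $J$, at $J'$, at $p$ converges letter by letter to $x,x',y\in C^{\mathbb Z}$. All factors of $x,x',y$ are factors of $V$, so $x,x',y\in X$. Since the windows of radius $L\to\infty$ around $p$ and $p'$ agree, $V$ recentered at $p'$ also converges to $y$. From $\varphi(V)=V$, recentering at $\Phi(J)$ gives $y=\varphi(x)$, and recentering at $\Phi(J')+k$ gives $y=S^k\varphi(x')$, with $0\le k<|\varphi(x_0')|$. As $y\in X$ is not shift-periodic, recognizability gives $k=0$ and $x=x'$. So $V_J=x_0=x'_0=V_{J'}$, a contradiction. $\square$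

Fix this $L$, and put $K=L+m$.

## 9. The map $T$ on maximal pairs and its finitely many states

**Definition of $T$.** Let $\mathcal P=(I,I',\tau)$ be a maximal pair with $\tau\ge L$, and $u=u(\mathcal P)$. Then $(\Phi(I),\Phi(I'),|\varphi(u)|)$ is a pair, of length at least $2\tau$. $T(\mathcal P)$ is its maximal extension; let $e_-$ and $e_+$ be the numbers of letters added on the left and on the right. The length of $T(\mathcal P)$ is at least $2\tau\ge L$, so $T$ can be iterated.

**Claim A: $e_-<K$ and $e_+<K$.** Let $\sigma=\Phi(I')-\Phi(I)$.

*Right.* Suppose $e_+\ge L$. Let $p=\Phi(I+\tau)$ and $p'=p+\sigma=\Phi(I')+|\varphi(u)|=\Phi(I'+\tau)$. The match at shift $\sigma$ extends from $p$ by at least $|\varphi(u)|\ge L$ to the left and by $e_+\ge L$ to the right, and $p'\ge p\ge|\varphi(u)|\ge L$. By Lemma 2, and because $\Phi$ is injective, $V_{I+\tau}=V_{I'+\tau}$. This contradicts maximality. So $e_+<L\le K$.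

*Left.* If $I=0$, then $\Phi(I)=0$ and $e_-=0$. Let $I\ge1$ and suppose $e_-\ge L+m$. Let $p=\Phi(I-1)\ge\Phi(I)-m$ and $p'=p+\sigma$. The window $[p-L,p+L)$ lies in $[\Phi(I)-e_-,\,\Phi(I)+|\varphi(u)|)$, where the match at shift $\sigma$ holds; in particular $p\ge L$, since $\Phi(I)-e_-\ge0$. By Lemma 2, $p'=\Phi(J')$ with $V_{J'}=V_{I-1}$. Then
$$\Phi(J'+1)=p'+|\varphi(V_{I-1})|=\Phi(I-1)+|\varphi(V_{I-1})|+\sigma=\Phi(I)+\sigma=\Phi(I'),$$
so $J'=I'-1$ and $V_{I'-1}=V_{I-1}$. This contradicts maximality.

**States.** The extension words are bounded; we want them to be governed by a finite automaton. For $J\ge0$ let $\mathrm{rc}(J)=V[J,J+K)$, let $\mathrm{lc}(J)=V[J-K,J)$ if $J\ge K$, and $\mathrm{lc}(J)=(\#,V[0,J))$ if $J<K$; the mark $\#$ says that the beginning of $V$ is visible. The state of $\mathcal P=(I,I',\tau)$ is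
$$s(\mathcal P)=(\mathrm{lc}(I),\ \mathrm{lc}(I'),\ \mathrm{rc}(I+\tau),\ \mathrm{rc}(I'+\tau)).$$
There are finitely many states; let $H$ be their number.

**Claim B: $s(\mathcal P)$ determines the two extension words of $T(\mathcal P)$ and the state $s(T(\mathcal P))$.**

*Right.* Applying $\varphi$ to $\mathrm{rc}(I+\tau)$ and $\mathrm{rc}(I'+\tau)$, we know at least $2K$ letters of $V$ after $\Phi(I+\tau)$ and after $\Phi(I'+\tau)$. Since $e_+<K$, the first mismatch is visible, so $e_+$ and the extension word are determined. The next $K$ letters after the extension end before $2K$ letters are used up, so both new right contexts are determined.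

*Left.* For $J\in\{I,I'\}$: if $J\ge K$, we know at least $2K$ letters before $\Phi(J)$; if $J<K$, we know all of $V[0,\Phi(J))$. The longest common suffix of $V[0,\Phi(I))$ and $V[0,\Phi(I'))$ has length $e_-<K$. It fits inside both known parts, since each known part has at least $2K$ letters or is the entire prefix; so it is also the longest common suffix of the known parts, and it is determined. The new left endpoints are $\Phi(J)-e_-$. If $J\ge K$, then $\Phi(J)-e_-\ge2K-e_->K$, and the $K$ letters before this position are among the known ones. If $J<K$, the whole of $V[0,\Phi(J)-e_-)$ is known. In both cases $\mathrm{lc}(\Phi(J)-e_-)$ is determined.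

**The recursion.** Let $M$ be the incidence matrix of $\varphi$, so that $\Psi(\varphi(u))=M\Psi(u)$. Then
$$\Psi(u(T\mathcal P))=M\,\Psi(u(\mathcal P))+y(s(\mathcal P)),\qquad\Psi(d(T\mathcal P))=M\,\Psi(d(\mathcal P)),\tag{2}$$
where $y(s)\in\mathbb N^C$ is the Parikh vector of the extension words and depends only on the state. The second formula holds because $V[\Phi(I),\Phi(I'))=\varphi(d(\mathcal P))$ and maximal extension preserves $\Psi(d)$.

*Running example.* $V_k$ corresponds to $(\mathbf p_k,\mathbf p_{k+1})$, so the maximal pairs of $V$ are the runs of $\mathbf p$ of length at least $2$, shortened by $1$. Section 3 (runs $\tau\mapsto2\tau+1$) gives that every maximal pair of $V$ of length $\tau$ is mapped to one of length $2\tau+2$: always $e_-=0$ and $e_+=2$.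

## 10. Every long maximal pair comes from a seed

**Lemma 3.** Let $L_1=(L+2)m+2L$. Every maximal pair of length at least $L$ is $T^n(\mathcal Q)$ for some $n\ge0$ and some *seed* $\mathcal Q$, that is, a maximal pair with length in $[L,L_1)$.

*Proof.* Let $(i,i',\ell)$ be maximal with $\ell\ge L_1$. It suffices to find a maximal pair $(I,I',\tau)$ with $\tau\ge L$ and $T(I,I',\tau)=(i,i',\ell)$; then $\ell\ge2\tau>\tau$, and we iterate until the length drops below $L_1$.

**Step 1: many cuts inside.** Let $p_0<\dots<p_s$ be the cuts in $[i+L,\,i+\ell-L]$. They are consecutive, $p_j=\Phi(J_0+j)$. Since $0$ is a cut and consecutive cuts differ by at most $m$, there are such cuts, $p_0\le i+L+m$ and $p_s\ge i+\ell-L-m$. So $p_s-p_0\ge\ell-2L-2m\ge Lm$, whence $s\ge L$.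

**Step 2: transfer them.** The window $[p_j-L,p_j+L)$ lies in $[i,i+\ell)$, so it matches its translate by $i'-i$. By Lemma 2, $p_j+(i'-i)=\Phi(J'_j)$ with $V_{J_j'}=V_{J_0+j}$. For $j<s$,
$$\Phi(J_j'+1)=p_j+(i'-i)+|\varphi(V_{J_0+j})|=p_{j+1}+(i'-i)=\Phi(J'_{j+1}),$$
so $J'_{j+1}=J'_j+1$, and $J_j'=J_0'+j$ for all $j$. Hence $(J_0,J_0',s+1)$ is a pair; $J_0<J_0'$ because $\Phi$ is increasing.

**Step 3: identify the preimage.** Let $(I,I',\tau)$ be its maximal extension; $\tau\ge s+1\ge L$. Since $V[I,J_0)=V[I',J_0')$, we have $\Phi(J_0)-\Phi(I)=\Phi(J_0')-\Phi(I')$, so $\Phi(I')-\Phi(I)=\Phi(J_0')-\Phi(J_0)=i'-i$. So $T(I,I',\tau)$ is a maximal pair with the same shift as $(i,i',\ell)$, and both intervals contain the position $p_0=\Phi(J_0)$. Hence they are equal. $\square$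

There may be infinitely many seeds: their lengths are bounded, but their periods are not. By (2), the numerator of $\rho(T^n\mathcal Q)$ depends only on $\Psi(u(\mathcal Q))$ and the state, for which there are finitely many possibilities; the denominator depends on $\Psi(d(\mathcal Q))$, for which there may be infinitely many. Section 12 deals with this.

## 11. Exact growth rates

**Perron–Frobenius facts.** A nonnegative square matrix is primitive if some power has only positive entries.

- If an irreducible $D\ne0$ has spectral radius $\lambda$, then $\lambda>0$ is an eigenvalue with positive left and right eigenvectors. A positive eigenvector of an irreducible nonnegative matrix always belongs to its spectral radius.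
- If $D\neq 0$ is irreducible of period $p$ (the greatest common divisor of its cycle lengths), then $D^{kp}$ is, for each $k\ge1$, a direct sum of primitive matrices after reordering. Powers of primitive matrices are primitive.
- If $D$ is primitive, $\lambda$ is its only eigenvalue of modulus $\lambda$.

*Example.* $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ is irreducible of period $2$, with eigenvalues $\pm1$; its square is the direct sum of two primitive $1\times1$ blocks.

For a block triangular matrix the diagonal blocks of a power are the powers of the diagonal blocks. So we can choose $h_0$ such that all irreducible diagonal blocks of $M^{h_0}$ and of $M_G^{h_0}$ are primitive or $1\times1$ zero, and the same holds for all multiples of $h_0$. Let $h$ be a common multiple of $h_0$ and $\mathrm{lcm}(1,\dots,H)$, and put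
$$A=M^h .$$
Regard $\omega$ as a row vector, with entries in $[1,R+1]$; $e_\gamma$ is the unit vector of $\gamma\in C$.

**Lemma 4.** For $0\ne x\in\mathbb N^C$ we have $\omega A^nx\sim c\,n^\kappa\theta^n$ as $n\to\infty$, for some $\kappa\in\mathbb N$, $\theta\ge2$, $c>0$ with $c\in\mathbb Q(\theta)$. Moreover $\theta=\lambda^{th}$, where $\lambda$ is the spectral radius of an irreducible diagonal block of $M_{f,G}$.

*Example.* The factor $n^\kappa$ can occur in such sequences: for $x\mapsto xxy$, $y\mapsto yy$, the $n$-th image of $x$ contains $2^n$ letters $x$ and $n2^{n-1}$ letters $y$, so its length is $\sim\frac12n2^n$.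

**Step 1: the shape of the asymptotics.** Put $b_n=\omega A^nx$. Restrict $A$ to the indices $\gamma$ with $(A^nx)_\gamma>0$ for some $n\ge0$. This set is closed under successors in the graph of $A$, so it is a union of strongly connected components, and the restriction does not change $b_n$. Let $\theta$ be the spectral radius of the restriction. Since $|\varphi(\gamma)|\ge2$ for all $\gamma$, the entry sum of $A^nx$ is at least $2^{hn}\ge2^n$, so $b_n\ge2^n$. As $b_n=O(n^k\theta^n)$ for some $k$, $\theta\ge2$. All diagonal blocks are primitive or zero, so the only eigenvalue of modulus $\theta$ is $\theta$ itself. By the Jordan form,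
$$b_n=Q(n)\theta^n+O(\nu^n),\qquad0<\nu<\theta,$$
with a real polynomial $Q$. To see $Q\ne0$, let $A_0$ be a primitive block with spectral radius $\theta$, $\gamma$ an index in it, $n_0$ such that $(A^{n_0}x)_\gamma\ge1$, and $l>0$ a left Perron eigenvector of $A_0$ scaled to have entries at most $1$. Then
$$b_{n_0+n}\ge\omega A^ne_\gamma\ge lA_0^ne_\gamma=\theta^nl_\gamma .$$
So $Q\ne0$, and since $b_n\ge0$ its leading coefficient $c$ is positive. Let $\kappa=\deg Q$.

**Step 2: $c\in\mathbb Q(\theta)$.** The generating function $g(z)=\sum b_nz^n=\omega(I-zA)^{-1}x$ lies in $\mathbb Q(z)$; write $g=p_1/p_2$ in lowest terms over $\mathbb Q$. By Step 1, $g$ has a pole of order exactly $\kappa+1$ at $1/\theta$, because $\sum n^\kappa\theta^nz^n$ is $\kappa!/(1-\theta z)^{\kappa+1}$ plus terms of lower pole order, and the $O(\nu^n)$ part is analytic at $1/\theta$. So $p_2=(1-\theta z)^{\kappa+1}p_3$ with $p_3\in\mathbb Q(\theta)[z]$, $p_3(1/\theta)\ne0$, and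
$$\kappa!\,c=\lim_{z\to1/\theta}(1-\theta z)^{\kappa+1}g(z)=\frac{p_1(1/\theta)}{p_3(1/\theta)}\in\mathbb Q(\theta).$$

**Step 3: pass from $C$ to $G$.** The alphabet $C$ may be large, so to get the degree bound we must relate $\theta$ to $G$. Let $\Pi$ be the $G\times C$ matrix with $\Pi_{b\gamma}=1$ if $\mathrm{pr}(\gamma)=b$ and $0$ otherwise. By (1), $\Pi M=M_G\Pi$, so $\Pi A^n=M_G^{hn}\Pi$. With $x'=\Pi x$, the entry sum of $A^nx$, which equals that of $\Pi A^nx$, is
$$b'_n:=(1,\dots,1)\,M_G^{hn}x',\qquad b_n'\le b_n\le(R+1)b'_n .$$
Step 1 applies verbatim to $b_n'$, with $M_G^h$ in place of $A$, since $|f_G(b)|\ge2$ for all $b\in G$: $b_n'\sim c''n^{\kappa'}\theta'^n$ with $c''>0$ and $\theta'$ the spectral radius of a primitive block of $M_G^h$. Because $b_n/b_n'$ stays in $[1,R+1]$, $\theta'=\theta$. So $\theta$ is the spectral radius of a primitive diagonal block of $M_G^h=M_{f,G}^{\,th}$.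

**Step 4: take the root.** Let $N=th$, let $D$ be the irreducible block of $M_{f,G}$ whose index set contains that of the block just found, and $\lambda$ its spectral radius. Paths between two indices of $D$ stay inside $D$, so the block found is a strongly connected component of $D^N$. As $\theta\ge2$, $D\ne0$. Reachability under $D^N$ is symmetric: if there is a path $i\to j$ in the graph of $D$ of length $Nk$, take a path $j\to i$ of some length $l$; following $j\to i$ and then $N-1$ times the round trip $i\to j\to i$ gives a path $j\to i$ of length $l+(N-1)(Nk+l)=Nl+(N-1)Nk$, a multiple of $N$. Hence $D^N$ is a direct sum of irreducible blocks. A positive vector $v$ with $Dv=\lambda v$ satisfies $D^Nv=\lambda^Nv$, and its restriction to each of these blocks is a positive eigenvector for $\lambda^N$. So each block has spectral radius $\lambda^N$, and $\theta=\lambda^{th}$. $\square$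

In particular $\mathbb Q(\theta)\subseteq\mathbb Q(\lambda)$. For $\gamma\in C$ write
$$\omega A^ne_\gamma\sim c_\gamma\,n^{\kappa_\gamma}\theta_\gamma^n .$$

## 12. The value of $E^*(\mathbf w)$

Suppose $\Lambda:=E^*(\mathbf w)-1>0$; we prove part 1 of the Theorem.

**Step 1: a sequence of maximal pairs of $V$ with $\rho\to\Lambda$.** Choose pairs of $\mathbf w$ with periods $q_k\to\infty$ and lengths $\ell_k$, $\ell_k/q_k\to\Lambda$; then $\ell_k\to\infty$. By (ii) of Section 7 and maximal extension we get, for large $k$, maximal pairs $\mathcal P_k$ of $V$ with $|d(\mathcal P_k)|_\omega=q_k$ and $|u(\mathcal P_k)|_\omega\ge\ell_k-2R-1$. So $\liminf\rho(\mathcal P_k)\ge\Lambda$. By (i), $\mathbf w$ has a pair of period $q_k$ and length $|u(\mathcal P_k)|_\omega$, so $\limsup\rho(\mathcal P_k)\le\Lambda$. Hence $\rho(\mathcal P_k)\to\Lambda$, and the lengths of $\mathcal P_k$ tend to infinity.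

**Step 2: make everything about the numerator constant.** By Lemma 3, $\mathcal P_k=T^{\nu_k}(\mathcal Q_k)$ with seeds $\mathcal Q_k$, for large $k$. Since $T$ maps a pair of length $\tau$ to one of length at most $m\tau+2K$ and seeds are shorter than $L_1$, $\nu_k\to\infty$. Call $(\Psi(u(\mathcal Q)),s(\mathcal Q))$ the type of a seed; there are finitely many types. Pass to a subsequence on which the type is constant and $\nu_k=r+hn_k$ with a fixed $r\in[H,H+h)$, $n_k\to\infty$.

The state of $T^j(\mathcal Q_k)$ depends only on $j$ and the type, and each state determines the next. As there are $H$ states, for $j\ge H$ the states are periodic in $j$ with a period at most $H$, hence dividing $h$. Iterate (2) $h$ times starting from $T^{r+hn}(\mathcal Q_k)$: the added vector is $y=\sum_{j=0}^{h-1}M^{h-1-j}y(s_{r+j})$, where $s_{r+j}$ is the state of $T^{r+j}(\mathcal Q_k)$, the same for every $n$. So with $x=\Psi(u(T^r(\mathcal Q_k)))\ne0$ and $y$ in $\mathbb N^C$, depending only on the type and $r$, for all $k$ and all $n\ge0$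
$$\Psi\bigl(u(T^{r+hn}(\mathcal Q_k))\bigr)=A^nx+\sum_{j<n}A^jy,\qquad\Psi\bigl(d(T^{r+hn}(\mathcal Q_k))\bigr)=A^n\delta_k,\quad\delta_k=M^r\Psi(d(\mathcal Q_k))\ne0 .$$

**Step 3: asymptotics of the numerator.** Let $U_n=\omega A^nx+\sum_{j<n}\omega A^jy$, which does not depend on $k$. By Lemma 4, $\omega A^nx\sim c\,n^{\kappa_1}\theta^n$.

- If $y=0$, put $(\Theta,\kappa)=(\theta,\kappa_1)$ and $c_U=c$.
- If $y\ne0$, then $\omega A^jy\sim c'j^{\kappa_2}\theta'^j$ with $\theta'\ge2$. With $t_n=n^{\kappa_2}\theta'^n$ we have $(t_{n+1}-t_n)/t_n\to\theta'-1$, so by Stolz–Cesàro $\sum_{j<n}\omega A^jy\sim\frac{c'}{\theta'-1}n^{\kappa_2}\theta'^n$. Let $(\Theta,\kappa)$ be the lexicographically larger of $(\theta,\kappa_1)$ and $(\theta',\kappa_2)$. Let $c_U$ be $c$ if the first is strictly larger, $\frac{c'}{\theta'-1}$ if the second is, and $c+\frac{c'}{\theta-1}$ if they coincide.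

In all cases
$$U_n\sim c_U\,n^\kappa\Theta^n,\qquad c_U>0,\qquad c_U\in\mathbb Q(\Theta),$$
and $\Theta=\lambda^{th}$ with $\lambda$ as in the Theorem. For all $k,n$,
$$\rho(T^{r+hn}(\mathcal Q_k))=\frac{U_n}{\omega A^n\delta_k}\le E(\mathbf w)-1,\qquad\frac{U_{n_k}}{\omega A^{n_k}\delta_k}=\rho(\mathcal P_k)\to\Lambda\in(0,\infty).\tag{3}$$

**Step 4: tame the denominators.** The vectors $\delta_k$ may be unbounded; we show that the part that matters is bounded. Compare $(\theta_\gamma,\kappa_\gamma)$ with $(\Theta,\kappa)$ lexicographically, and let $C_=$ be the set of $\gamma\in C$ with equality.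

(a) *No faster letters.* For large $k$, $(\delta_k)_\gamma=0$ whenever $(\theta_\gamma,\kappa_\gamma)>(\Theta,\kappa)$. Otherwise, for some such $\gamma$ and infinitely many $k$, $\rho(\mathcal P_k)\le U_{n_k}/\omega A^{n_k}e_\gamma$, which tends to $0$, contradicting $\Lambda>0$.

(b) *Boundedly many letters of equal speed.* Let $\gamma\in C_=$. When $(\delta_k)_\gamma\ge1$, (3) gives
$$(\delta_k)_\gamma\le\frac{1}{\rho(\mathcal P_k)}\cdot\frac{U_{n_k}}{\omega A^{n_k}e_\gamma},$$
and the right side tends to $\frac{c_U}{\Lambda c_\gamma}$. So $(\delta_k)_\gamma$ is bounded in $k$. Pass to a subsequence on which $(\delta_k)_\gamma=m_\gamma$ is constant for every $\gamma\in C_=$.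

(c) *At least one letter of equal speed.* $C_=\ne\emptyset$ and not all $m_\gamma$ are $0$. Otherwise, for a fixed $k$ so large that (a) holds, $\delta_k\ne0$ involves only letters with $(\theta_\gamma,\kappa_\gamma)<(\Theta,\kappa)$, and $U_n/\omega A^n\delta_k\to\infty$ as $n\to\infty$, contradicting the bound in (3).

The slower letters in $\delta_k$ are not controlled: there may be more and more of them as $k$ grows. The last step gets around this by using two different limits.

**Step 5: $\Lambda$ equals an explicit quotient.** Put
$$\Lambda^*=\frac{c_U}{\sum_{\gamma\in C_=}m_\gamma c_\gamma}.$$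
*Upper bound: let $k\to\infty$ and drop the slower letters.*
$$\rho(\mathcal P_k)\le\frac{U_{n_k}}{\sum_{\gamma\in C_=}m_\gamma\,\omega A^{n_k}e_\gamma}\longrightarrow\Lambda^*,\qquad\text{so }\Lambda\le\Lambda^*.$$
*Lower bound: fix one large $k$ and let $n\to\infty$.* By (a), the letters of the fixed vector $\delta_k$ outside $C_=$ contribute lower order to $\omega A^n\delta_k$, so $\rho(T^{r+hn}(\mathcal Q_k))\to\Lambda^*$. By (i) of Section 7 these maximal pairs give pairs of $\mathbf w$ of period $\omega A^n\delta_k\to\infty$ and length $U_n$. So $\Lambda^*\le E^*(\mathbf w)-1=\Lambda$.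

Hence $\Lambda=\Lambda^*$. For $\gamma\in C_=$ we have $c_\gamma\in\mathbb Q(\theta_\gamma)=\mathbb Q(\Theta)$, so
$$E^*(\mathbf w)=1+\frac{c_U}{\sum_{\gamma\in C_=}m_\gamma c_\gamma}\in\mathbb Q(\Theta)\subseteq\mathbb Q(\lambda).$$
This proves part 1. With part 2 and the deduction in Section 2, the Theorem is proved. $\blacksquare$

*Running example.* Apply the formula to the family $T^n(2,3,1)$, with one application of $T$ per step (so $M$ plays the role of $A$; the weight of the added words is the same at each step). All letters have weight $2$ and images of length $2$, so $\omega M^ne_\gamma=2\cdot2^n$ and $c_\gamma=2$, $\theta_\gamma=2$, $\kappa_\gamma=0$. Each step adds two letters, of total weight $4$, so $U_n=2\cdot2^n+4(2^n-1)=6\cdot2^n-4$ and $c_U=2+\frac{4}{2-1}=6$. Here $\delta=e_3$, and the quotient is $\frac62=3$, in agreement with $E^*=4$ from Section 3.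

The argument never uses that $f$ is erasing, so it covers non-erasing morphisms as well.

## 13. Rational and irrational values, and sharpness of the degree bound

**Irrational values.** Exponents of pairs are rational. So a finite irrational $E(\mathbf w)$ is never attained, and by the Theorem it equals $E^*(\mathbf w)$. If every strongly connected component of growing letters has rational spectral radius, then $E(\mathbf w)\in\mathbb Q$ whenever it is finite. This happens, for instance, if $G$ is strongly connected and $|f_G(b)|$ is the same for all $b\in G$: all column sums of $M_{f,G}$ are then equal to this integer, which is the spectral radius.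

**The bounds $|G|$ and $|\Sigma|-1$ are attained.** This remark relies on a published value. For $k\ge2$ let $\mathbf t_k$ be the $k$-bonacci word, generated by $g:1\mapsto12,\ 2\mapsto13,\ \dots,\ k-1\mapsto1k,\ k\mapsto1$. By Justin–Pirillo (*Episturmian words and episturmian morphisms*, Theoret. Comput. Sci. 276 (2002); see also Glen–Justin, *Episturmian words: a survey*, RAIRO Theor. Inform. Appl. 43 (2009)),
$$E(\mathbf t_k)=2+\frac1{\theta_k-1},$$
where $\theta_k$ is the dominant root of $x^k-x^{k-1}-\dots-1$. For $k=2$ this is Mignosi–Pirillo's value $2+\frac{1+\sqrt5}2$. It is classical that the other roots lie inside the open unit disc. So a nonconstant monic factor over $\mathbb Z$ not having $\theta_k$ as a root would have a nonzero integer constant term of modulus less than $1$, which is impossible. Hence the polynomial is irreducible, and $\deg E(\mathbf t_k)=\deg\theta_k=k$.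

- Add to the alphabet one letter $e$ with $g(e)=\varepsilon$. This is an erasing morphism with $|\Sigma|=k+1$ and $\deg E=k=|G|=|\Sigma|-1$.
- To have erased letters inside the word, take new letters $\hat x$, put $\psi(x)=x\hat x$, $f(x)=\psi(g(x))$, $f(\hat x)=\varepsilon$. Then $f\circ\psi=\psi\circ g$, so $f^n(1)=\psi(g^n(1))$ for $n\ge1$ and $f^\omega(1)=\psi(\mathbf t_k)$. The letters $x$ occupy the even positions and $\hat x$ the odd ones, so all pairs have even period. Position $2n$ matches at shift $2q$ if and only if position $2n+1$ does, if and only if $n$ matches at shift $q$ in $\mathbf t_k$. So the maximal pairs are exactly the $(2i,2i',2\ell)$ with $(i,i',\ell)$ maximal in $\mathbf t_k$, and $E(f^\omega(1))=E(\mathbf t_k)$ has degree $k=|G|$.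

The last construction uses nothing special about $\mathbf t_k$: it shows that every finite critical exponent of a word generated by a non-erasing morphism is also the critical exponent of a word generated by an erasing one.
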